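# A projective core that is not strongly projective

All graphs here are finite, undirected and without loops, unless a loop is explicitly allowed.

## 1. Idempotent maps on products, and the complete graphs

Take a graph $H$ and consider maps that combine $n$ vertices of $H$ into one and respect edges. Some such maps always exist, namely the projections. For some graphs $H$ these are the only ones, once we ask that $n$ equal inputs return that common value. Suppose that $H$ is such a rigid graph, and now let the combining rule depend on an extra parameter $g$ that lives in a second graph $G$. Can this extra freedom create something new?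

**Definition (product, homomorphism).** The direct product $G_1\times G_2$ has vertex set $V(G_1)\times V(G_2)$, and $(a,b)$ is adjacent to $(a',b')$ iff $aa'\in E(G_1)$ and $bb'\in E(G_2)$. We write $H^n=H\times\cdots\times H$ ($n$ factors). A homomorphism $G\to H$ is a map $V(G)\to V(H)$ sending edges to edges.

For example, $K_2\times K_2$ is two disjoint edges, and $K_2\times K_3$ is a 6-cycle: $(\varepsilon,x)\sim(\varepsilon',x')$ iff $\varepsilon\ne\varepsilon'$ and $x\neq x'$.

**Definition (core).** $H$ is a core if every homomorphism $H\to H$ is an automorphism.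

For example, $K_k$ is a core, because an endomorphism of $K_k$ is injective. The path with vertices $1,2,3$ and edges $12,23$ is not a core, because we may map $3$ to $1$ and fix $1,2$.

**Definition (projective).** $H$ is projective if for every $n\ge2$, every homomorphism $f\colon H^n\to H$ with $f(x,\dots,x)=x$ for all $x$ (such an $f$ is called idempotent) is a projection: there is $i$ with $f(x_1,\dots,x_n)=x_i$ for all arguments.

For example, $K_2$ is not projective. Two triples in $\{0,1\}^3$ are adjacent in $K_2^3$ iff they are complementary, and complementing a triple changes its majority value, so majority is an idempotent homomorphism $K_2^3\to K_2$. It is not a projection.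

**Definition (strongly projective).** For a graph $H$ and a connected graph $G$ with $|V(G)|\ge2$, let $P_H(G)$ be the statement: for every $n\ge1$, every homomorphism $f\colon G\times H^n\to H$ with $f(g,x,\dots,x)=x$ for all $g\in V(G)$, $x\in V(H)$ is of the form $f(g,x_1,\dots,x_n)=x_i$ for a fixed $i$. The graph $H$ is strongly projective (Larose) if $P_H(G)$ holds for all connected $G$ with at least two vertices.

A strongly projective graph is projective: apply $P_H(K_2)$ to $f(g,x)=f_0(x)$, where $f_0\colon H^n\to H$ is idempotent. Larose conjectured in 2002 the converse for cores: every projective core is strongly projective. The question is posed in the slides "CSPs for children: Fine-grained complexity of graph homomorphism problems" (https://pacs2024.github.io/slides/pawel.pdf): prove or disprove this.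

The easy case is that of complete graphs. We prove it in full, both for practice and because the proof of the main result will use it.

**Proposition 1.** For $k\ge3$ the complete graph $K_k$ is strongly projective.

*Proof.* Let $K$ be the vertex set, $G$ connected with at least two vertices, and $f\colon G\times K^n\to K$ a homomorphism with $f(g,u,\dots,u)=u$. Fix an edge $gg'$ of $G$ and put $\varphi=f(g,\cdot)$, $\psi=f(g',\cdot)$. Since adjacency in $K$ means being different,
$$x_l\ne y_l\ \text{ for all } l\quad\Longrightarrow\quad \varphi(x)\neq\psi(y)\ \text{ and }\ \psi(x)\ne\varphi(y). \tag{1}$$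
For $a\ne b$ in $K$ and $I\subseteq[n]$ let $a_Ib$ be the tuple with entries $a$ on $I$ and $b$ off $I$. Comparing it with a constant tuple $(d,\dots,d)$, $d\notin\{a,b\}$, (1) gives $\varphi(a_Ib)\ne d$. So $\varphi(a_Ib)\in\{a,b\}$, and likewise for $\psi$.

**Step A: for each $I$, the winner is always on $I$ or always off $I$.** If $e\neq a$, the tuples $a_Ib$ and $e_Ia$ differ everywhere. So we have the rule
$$\varphi(a_Ib)=a\ \Longrightarrow\ \psi(e_Ia)\ne a,\text{ i.e. }\psi(e_Ia)=e,\quad\text{for every } e\ne a,$$
and the same with $\varphi,\psi$ exchanged. Suppose $\varphi(a_Ib)=a$ for one pair $a\ne b$. Then $\psi(e_Ia)=e$ for all $e\ne a$. Applying the rule to each of these, $\varphi(d_Ie)=d$ for all $e\neq a$ and all $d\ne e$. Since $k\ge3$, every $d\in K$ occurs here with some $e\notin\{a,d\}$. So the rule applied once more gives $\psi(e_Id)=e$ for all ordered pairs $e\ne d$, and a last application gives $\varphi(e_Id)=e$ for all ordered pairs. The same conclusion follows if we start from $\psi(a_Ib)=a$. Hence either $\varphi(d_Ie)=\psi(d_Ie)=d$ for all $d\ne e$, in which case we call $I$ *large*, or $\varphi(d_Ie)=\psi(d_Ie)=e$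 for all $d\ne e$. As $d_Ie=e_{[n]\setminus I}d$, the second case says exactly that $[n]\setminus I$ is large. So exactly one of $I$, $[n]\setminus I$ is large. The set $[n]$ is large, by the condition on constant tuples.

**Step B: the large sets form an ultrafilter.** Let $a,b,c\in K$ be distinct.

Two disjoint sets $I,J$ are not both large. Otherwise $\varphi(a_Ib)=a$ and $\psi(a_Jc)=a$. But these tuples differ everywhere (entries $a,c$ on $I$; $b,a$ on $J$; $b,c$ elsewhere), against (1).

If $[n]=I\sqcup J\sqcup L$, then one part is large. Let $x$ be $a$ on $I$, $b$ on $J$, $c$ on $L$. Comparison with constant tuples shows $\varphi(x)\in\{a,b,c\}$. If $\varphi(x)=a$, then $b_Ia$ differs from $x$ everywhere, so $\psi(b_Ia)\neq a$, so $\psi(b_Ia)=b$ and $I$ is large. In the same way, $\varphi(x)=b$ makes $J$ large and $\varphi(x)=c$ makes $L$ large.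

Supersets of large sets are large: if $I\subseteq I'$ with $I$ large and $I'$ not, then $[n]\setminus I'$ is large and disjoint from $I$. Intersections of large sets $I,J$ are large: in the partition $I\cap J,\ I\setminus J,\ [n]\setminus I$, the last set is disjoint from $I$ and the second is disjoint from $J$, so neither is large, and the first must be.

So the intersection $S$ of all large sets is large, and nonempty because $\emptyset=[n]\setminus[n]$ is not large. Pick $i\in S$. The set $[n]\setminus\{i\}$ does not contain $S$, so it is not large, so $\{i\}$ is large. Thus $I$ is large iff $i\in I$.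

**Step C: all tuples.** Let $x\in K^n$ and $a\neq x_i$. Put $I=\{l:x_l=a\}$, so $i\notin I$ and $[n]\setminus I$ is large. Choose $d\neq a$ and let $y=a_{[n]\setminus I}d$. Then $\psi(y)=a$, and $y$ differs from $x$ everywhere. So $\varphi(x)\ne a$. Hence $\varphi(x)=x_i$, and likewise $\psi(x)=x_i$.

The index is determined by $f(g,\cdot)$, since $|K|\ge2$, and it agrees at the two ends of every edge of $G$. As $G$ is connected, one index serves for all $g$. $\square$

## 2. The decisive test graph $K_2$

What changes for a general projective core? In the proof above the parameter graph $G$ entered only through its edges: we looked at a pair $\varphi,\psi$. Projectivity, however, is a statement about one map. The next proposition says that the case of a pair is the whole matter.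

**Proposition 2 (sharpness).** Let $|V(H)|\ge2$, and let $G_0$ be any connected bipartite graph with at least two vertices. Then $H$ is strongly projective iff $P_H(G_0)$ holds. Hence every non-strongly-projective graph with at least two vertices fails $P_H(G)$ for all connected bipartite $G$ with at least two vertices.

*Proof.* One direction is the definition. Suppose $P_H(G_0)$ holds. First, $P_H(K_2)$ holds: given $f\colon K_2\times H^n\to H$ with the diagonal condition, compose it with $c\times\mathrm{id}$, where $c\colon G_0\to K_2$ is a 2-coloring. The result is a projection by $P_H(G_0)$, and since $c$ is surjective, $f$ itself is that projection. Next, let $G$ be any connected graph with at least two vertices and $f\colon G\times H^n\to H$ a homomorphism with the diagonal condition. Restrict $f$ to each edge of $G$. By $P_H(K_2)$ each restriction is a projection. Its index is unique since $|V(H)|\ge2$, and edges sharing a vertex have equal index. As $G$ is connected, $f$ is a projection. $\square$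

Here is what a sensible person would now try: feed the parameter $g$ from $H$ itself, so that projectivity applies to a single map.

**Remark 3 (what projectivity gives directly).** Let $H$ be a projective core, $|V(H)|\ge2$, and let $G$ be connected with at least two vertices such that there is a homomorphism $c\colon H\to G$. Then $P_H(G)$ holds. Indeed, let $f\colon G\times H^n\to H$ satisfy the diagonal condition. Then $F(y,x_1,\dots,x_n)=f(c(y),x_1,\dots,x_n)$ is an idempotent homomorphism $H^{n+1}\to H$, hence a projection. It is not the projection to $y$, since $F(y,x,\dots,x)=x$. So $F(y,x)=x_i$ for some $i$, and $f(g_0,x)=x_i$ for every $g_0$ in the image of $c$.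

To spread this over $G$, note first that in a core $N(u)\subseteq N(v)$ implies $u=v$: otherwise mapping $u$ to $v$ and fixing everything else would be a non-injective endomorphism. In particular $H$ has no isolated vertex. Now let $g\sim g_0$, $x\in V(H)^n$ and $s\in N(x_i)$. Choose $y$ adjacent to $x$ in $H^n$ with $y_i=s$. Then $f(g,x)\sim f(g_0,y)=s$. So $N(x_i)\subseteq N(f(g,x))$ and $f(g,x)=x_i$. As $G$ is connected, we are done.

The approach stops exactly at the graph that matters, $G=K_2$. A homomorphism $H\to K_2$ exists only if $H$ is bipartite, and a projective core $H$ with at least two vertices never is. Indeed $H$ has an edge, and if $H$ were bipartite, then a 2-coloring followed by the inclusion of that edge would be an endomorphism with two-element image. So $H$ would be $K_2$, which is not projective.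

So a pair $(f_+,f_-)$ with $f_+(x)\sim f_-(y)$ whenever $x\sim y$ really has more freedom than a single map. The following theorem says that this freedom can be used, and that it can be the only freedom there is.

**Theorem 4.** There is a graph $H$ (in fact there are infinitely many) such that

* (a) $H$ is a core;
* (b) $P_H(G)$ holds for every connected non-bipartite $G$; in particular $H$ is projective;
* (c) $P_H(G)$ fails for every connected bipartite $G$ with at least two vertices (already with $n=2$); in particular $H$ is not strongly projective.

In (b), projectivity follows by applying $P_H(K_3)$ to $f(g,x)=f_0(x)$ with $f_0\colon H^n\to H$ idempotent. So Larose's conjecture is false. By Proposition 2, a graph that is not strongly projective, with at least two vertices, must fail $P_H(G)$ for all connected bipartite $G$ with at least two vertices; Theorem 4 shows that it need not fail for any other $G$.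

## 3. Signed displacements over a graph $T$

We want a map $f\colon K_2\times H^2\to H$ that is nearly the first projection. Inside $H$ sits a graph $T$. The map $f$ returns its first argument unless that argument is a vertex $t$ of $T$. Then it displaces $t$ to a substitute that depends on a parameter $i\in V(T)$ read off from the second argument, and on the sign $\varepsilon\in\{+,-\}$, the vertex of $K_2$. Write
$$\varphi_i^\varepsilon(t)=(t,i,\varepsilon)\ \text{ if } i\neq t,\qquad \varphi^\varepsilon_t(t)=t .$$
For $f$ to be a homomorphism we need
$$\varphi_i^+(t)\sim\varphi_{i'}^-(t')\quad\text{whenever } tt'\in E(T)\text{ and } ii'\in E(T). \tag{2}$$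
This dictates edges. If $i\ne t$ and $i'\neq t'$, we need $(t,i,+)\sim(t',i',-)$. If $i=t$ and $i'=t'$, we need $t\sim t'$. If $i=t$ and $i'\ne t'$, we need $t\sim(t',i',-)$; this happens exactly when $t$ is a common neighbor of $t'$ and $i'$. A last demand comes from vertices that $f$ does not displace: since $(t',i',\pm)$ is then a neighbor of $t$ that stays fixed while $t$ moves, it should be adjacent to every substitute of $t$. We put in these edges and no others.

**Definition (the graph $M$).** Let $T$ be a graph satisfying

(T1) two distinct vertices of $T$ have at most one common neighbor.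

In particular $T$ contains no $K_4$. Put
$$V(M)=V(T)\cup\{(t,i,\varepsilon):t,i\in V(T),\ t\ne i,\ \varepsilon\in\{+,-\}\},$$
and let $L(t)$ consist of $t$ and all $(t,i,\varepsilon)$. These sets partition $V(M)$. Put $\operatorname{sgn}(t)=0$, $\operatorname{sgn}(t,i,\varepsilon)=\varepsilon$, with the convention $-0=0$. Say that $(t,i,\varepsilon)$ *sees* $t'$ if $t'$ is a common neighbor of $t$ and $i$ in $T$; vertices $t\in V(T)$ see nothing. By (T1) each vertex of $M$ sees at most one vertex. The edges of $M$ are the following, for each edge $tt'$ of $T$:

* (E0) $t\sim t'$;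
* (E1) if $m\in L(t)\setminus\{t\}$ sees $t'$, then $m$ is adjacent to all of $L(t')$, and likewise with $t,t'$ exchanged;
* (E2) $(t,i,\varepsilon)\sim(t',i',-\varepsilon)$ whenever $ii'\in E(T)$, $t\ne i$, $t'\neq i'$.

Condition (2) holds: if $i\ne t$, $i'\neq t'$ it is (E2); if $i=t$, $i'=t'$ it is (E0); if $i=t$, $i'\ne t'$, then $t$ is adjacent to $t'$ and to $i'$, so $(t',i',-)$ sees $t$ and (E1) applies; if $i\neq t$, $i'=t'$, then $(t,i,+)$ sees $t'$ and (E1) applies.

Every edge of $M$ joins some $L(t)$ to some $L(t')$ with $tt'\in E(T)$. So mapping all of $L(t)$ to $t$ is a homomorphism $M\to T$; each $L(t)$ is independent, and cliques of $M$ have at most 3 vertices. Moreover, for $tt'\in E(T)$: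

* (M1) For $m'\in L(t')\setminus\{t'\}$: $t\sim m'$ iff $m'$ sees $t$, and then $m'$ is adjacent to all of $L(t)$. Indeed, an edge $tm'$ is not of type (E0) since $m'\ne t'$, and not of type (E2) since $t$ is not a triple. If it is of type (E1), the seeing vertex is a triple, so it is $m'$.
* (M2) If $m\in L(t)$, $m'\in L(t')$, $m\sim m'$, $m$ does not see $t'$ and $m'$ does not see $t$, then $\operatorname{sgn}m=-\operatorname{sgn}m'$. Indeed, the edge is of type (E0) or (E2).

**Definition (the graph $F$).** The vertices of $F$ are the maps $\varphi\colon V(T)\to V(M)$ with $\varphi(t)\in L(t)$ for all $t$. Loops are allowed in $F$. We put $\varphi\sim\psi$ iff $\varphi(t)\sim\psi(t')$ for all ordered pairs $(t,t')$ with $tt'\in E(T)$. This relation is symmetric.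

By (2) with $i,i'$ fixed, $\varphi_i^+\sim\varphi_{i'}^-$ in $F$ for every edge $ii'$ of $T$. We hope that this is typical: that adjacent elements of $F$ other than the identity must carry opposite signs. Then an odd cycle of parameters $g$ would leave no room for a displacement. The edges (E1) ignore signs, and they are the danger. Let us try the smallest interesting $T$ by hand.

Take $T=K_3$ on $\{1,2,3\}$, which satisfies (T1). Put $\varphi(1)=(1,2,+)$, $\varphi(2)=(2,3,+)$, $\varphi(3)=(3,1,+)$. These vertices see $3$, $1$, $2$ respectively. So by (E1) $\varphi(1)\sim\varphi(3)$, $\varphi(2)\sim\varphi(1)$, $\varphi(3)\sim\varphi(2)$, and hence $\varphi\sim\varphi$ in $F$: a loop at a map that is not the identity and has all signs equal to $+$. Every edge of $T$ was spoiled by a vertex that sees something. A map $\varphi$ offers only $|V(T)|$ seeing vertices, each spoiling at most one edge. So the cure is a graph $T$ that satisfies (T1) but has far more than $|V(T)|$ edges, and has them inside every large set and across every cut.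

## 4. A graph on $\mathbb F_p^2$ without 4-cycles and with many edges everywhere

Let $p>1000$ be prime, $N=p^2$, $V(T)=\mathbb F_p^2$, with $(a,b)\sim(c,d)$ iff $b+d=ac$ and $(a,b)\ne(c,d)$. For instance, $(0,1)$ is adjacent to the $p$ vertices $(c,-1)$, and $(0,0)$ is adjacent to the $p-1$ vertices $(c,0)$ with $c\ne0$.

Let $A$ be the $0/1$ matrix of the relation $b+d=ac$, loops included. It is symmetric. All row sums are $p$, since $(a,b)$ and $c$ determine $d=ac-b$. It has exactly $p$ diagonal ones, at the $(a,b)$ with $2b=a^2$. So all degrees in $T$ are at least $p-1\ge2$.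

**Step 1: common neighbors.** For $(a,b)\neq(c,d)$, the number of $(x,y)$ with $y=ax-b=cx-d$ is $1$ if $a\neq c$ and $0$ if $a=c$. So (T1) holds. Counting in $A$ we get
$$A^2=pI+\mathbf J-(I_p\otimes\mathbf J_p), \tag{3}$$
where the blocks are given by the first coordinate: a diagonal entry is $p+1-1$, an off-diagonal one is $1$ or $0$ according to whether the first coordinates differ or agree.

**Step 2: edge counts.** We show that edge counts between sets are close to what density predicts. Since $A\mathbf 1=p\mathbf 1$ and $A$ is symmetric, $A$ preserves $\mathbf 1^\perp$. For $w\perp\mathbf 1$, (3) gives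
$$\|Aw\|^2=w^\top A^2w=p\|w\|^2-\sum_{a}\Bigl(\sum_b w_{(a,b)}\Bigr)^2\le p\|w\|^2 .$$
For $B\subseteq V(T)$ write $1_B=\frac{|B|}{N}\mathbf 1+w_B$ with $w_B\perp\mathbf 1$; then $\|w_B\|^2=|B|(1-|B|/N)$. For sets $B,C$,
$$1_B^\top A1_C=\frac{|B||C|}{N^2}\,\mathbf 1^\top A\mathbf 1+w_B^\top Aw_C=\frac{|B||C|}{p}+w_B^\top Aw_C,$$
because $\mathbf 1^\top A\mathbf 1=pN=p^3$. By Cauchy–Schwarz,
$$\Bigl|1_B^\top A1_C-\tfrac{|B||C|}{p}\Bigr|\le\sqrt p\,\sqrt{|B||C|(1-|B|/N)(1-|C|/N)} . \tag{4}$$

Write $e_T(B)$ for the number of edges inside $B$ and $e_T(B,B^c)$ for the number of edges between $B$ and its complement.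

* (T2) $e_T(B,B^c)\ge(p-\sqrt p)\,|B||B^c|/N$. Take $C=B^c$ in (4): the error is $\sqrt p\,|B||B^c|/N$, the main term is $p\,|B||B^c|/N$, and loops do not contribute.
* (T3) If $|B|\ge N/9$, then $e_T(B)>2N$. Take $C=B$ and remove at most $p$ diagonal ones. With $\beta=|B|/N$ and $s=\beta\sqrt p$,
$$2e_T(B)\ge\frac{|B|^2}{p}-\sqrt p\,|B|-p=p^2\Bigl(s^2-s-\frac1p\Bigr).$$
Here $s\ge\sqrt p/9>3.5$, and $s^2-s$ is increasing for $s\ge\frac12$, so $s^2-s-\frac1p>8.75-0.001>4$. So $2e_T(B)>4N$.

By (T2) every cut of $T$ has an edge, so $T$ is connected. By (T3) $T$ is not bipartite, since otherwise one color class would be an independent set with at least $N/2$ vertices.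

From now on $T$ is this graph, and $M$, $F$ are built from it as in Section 3.

## 5. Adjacent displacements have opposite majority signs

**Lemma 5.** If $\varphi\sim\psi$ in $F$, then either $\varphi=\psi=\mathrm{id}$ (the inclusion $t\mapsto t$), or there is $\varepsilon\in\{+,-\}$ with $\operatorname{sgn}\varphi(t)=\varepsilon$ for more than $N/2$ vertices $t$ and $\operatorname{sgn}\psi(t)=-\varepsilon$ for more than $N/2$ vertices $t$.

The two alternatives exclude each other, and in the second neither map is $\mathrm{id}$, because $\operatorname{sgn}\mathrm{id}(t)=0$ for all $t$.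

*Proof.* **Step 1: away from few edges, signs propagate by a fixed rule.** Call an edge $tt'$ of $T$ *spoiled* if $\varphi(t)$ or $\psi(t)$ sees $t'$, or $\varphi(t')$ or $\psi(t')$ sees $t$. There are $2N$ values $\varphi(t),\psi(t)$, and each sees at most one vertex, so at most $2N$ edges are spoiled. Put $s(t)=(\operatorname{sgn}\varphi(t),\operatorname{sgn}\psi(t))\in\{0,+,-\}^2$. On an unspoiled edge $tt'$, (M2) applied to $\varphi(t)\sim\psi(t')$ and to $\psi(t)\sim\varphi(t')$ gives
$$s(t')=\rho(s(t)),\qquad \rho(a,b)=(-b,-a).$$
The fixed points of $\rho$ are $(0,0)$, $(+,-)$, $(-,+)$.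

**Step 2: one value of $s$ dominates, and it is a fixed point of $\rho$.** There are nine possible values, so for some $s$ the set $V_s=\{t:s(t)=s\}$ has at least $N/9$ elements. If $\rho(s)\neq s$, then all edges inside $V_s$ are spoiled, so $e_T(V_s)\le2N$, against (T3). So $\rho(s)=s$. Then every edge leaving $V_s$ is spoiled, since an unspoiled edge would lead from $V_s$ into $V_{\rho(s)}=V_s$. By (T2) and $|V_s|\ge N/9$,
$$(p-\sqrt p)\frac{|V_s^c|}{9}\le e_T(V_s,V_s^c)\le2N,$$
so $|V_s^c|\le18N/(p-\sqrt p)<N/2$, because $p-\sqrt p>36$.

**Step 3: the two outcomes.** If $s=(\varepsilon,-\varepsilon)$, then $V_s$ has more than $N/2$ elements and the second alternative holds. Let $s=(0,0)$ and $Z=V_s$, so $\varphi(t)=\psi(t)=t$ exactly for $t\in Z$. Let $t\notin Z$, say $\varphi(t)\ne t$. For each neighbor $t'\in Z$ of $t$ we have $\varphi(t)\sim\psi(t')=t'$, so $\varphi(t)$ sees $t'$ by (M1). So $t$ has at most one neighbor in $Z$. If instead $\psi(t)\ne t$, the same follows from $\psi(t)\sim\varphi(t')=t'$. Hence, by (T2) and $|Z|>N/2$,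
$$|Z^c|\ge e_T(Z,Z^c)\ge\frac{p-\sqrt p}{2}|Z^c| ,$$
so $Z^c=\emptyset$ and $\varphi=\psi=\mathrm{id}$. $\square$

## 6. The graph $H$

It remains to surround $M$ with a rigid frame that does two opposite things. It must force every homomorphism that fixes a certain clique to fix everything except the vertices of $T$, and to keep each $t$ inside $L(t)$. And it must still allow the parameter $i$ of Section 3 to be read off from the second argument. The second demand asks for maps $h_+,h_-\colon V(H)\to V(T)$ with $h_+(y)h_-(w)\in E(T)$ for $y\sim w$ and $h_\pm(t)=t$. A single homomorphism $H\to T$ is impossible once $H$ contains a large clique. But a pair can be constant on the whole rigid part, $h_+\equiv\alpha$ and $h_-\equiv\beta$ with $\alpha\beta\in E(T)$. Between that part and $M$ we need room to interpolate, and this is the purpose of the trees below.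

We use a textbook fact: in a connected non-bipartite graph, any two (possibly equal) vertices are joined by walks of all sufficiently large lengths. Indeed, a detour through an odd cycle gives walks of both parities between any two vertices, and a walk can be lengthened by 2 by going back and forth along an edge. So fix $D\ge1$ such that any two (possibly equal) vertices of $T$ are joined by a walk of length exactly $D+1$. Let $q=|V(M)|\,2^D\ge3$, and let indices $j$ run over $\mathbb Z_q$.

**Definition (vertices of $H$).**

* $K=\{(j,c):j\in\mathbb Z_q,\ 1\le c\le6\}$, $k:=|K|=6q\ge18$. The set $\{(j,1),\dots,(j,6)\}$ is *block* $j$; we write $c$ for $(j,c)$ when $j$ is clear.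
* $\Gamma=\bigcup_j\Gamma_j$, $\Gamma_j=\{x_j,y_j,z_j,w_j,y'_j,z'_j,w'_j\}$, with 2-subsets $J_\gamma$ of block $j$:
$$J_x=12,\ J_y=13,\ J_z=34,\ J_w=14,\ J_{y'}=25,\ J_{z'}=56,\ J_{w'}=26 .$$
* A vertex $o$, and vertices $a_j,b_j$ for $j\in\mathbb Z_q$.
* For each $m\in V(M)$ a complete binary tree $\Theta_m$ of depth $D$ with root $\rho_m$, whose $2^D$ leaves are vertices $b_j$. Each $b_j$ is a leaf of exactly one tree, and the trees are disjoint. This is possible as $q=|V(M)|2^D$.
* The vertices of $M$.

**Definition (edges of $H$).**

* (H1) $K$ is a clique.
* (H2) The neighbors of $\gamma\in\Gamma$ in $K$ are exactly $K\setminus J_\gamma$.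
* (H3) In each $\Gamma_j$, the 4-cycles $x_jy_jz_jw_j$ and $x_jy'_jz'_jw'_j$.
* (H4) $o\sim x_j,z_j,z'_j$ for all $j$.
* (H5) $a_j\sim o$, $a_j\sim x_j$.
* (H6) $b_j\sim a_j$, $b_j\sim y_{j+1}$.
* (H7) The tree edges.
* (H8) The edges of $M$.
* (H9) For $t\in V(T)$, $\rho_t$ is adjacent to all of $L(t)$; for $m\in V(M)\setminus V(T)$, $\rho_m\sim m$.

For later use, here are the neighborhoods outside $K$:

* $N(x_j)=(K\setminus J_{x_j})\cup\{y_j,w_j,y'_j,w'_j,o,a_j\}$;
* $N(y_j)=(K\setminus J_{y_j})\cup\{x_j,z_j,b_{j-1}\}$, $N(z_j)=(K\setminus J_{z_j})\cup\{y_j,w_j,o\}$, $N(w_j)=(K\setminus J_{w_j})\cup\{x_j,z_j\}$;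
* $N(y'_j)=(K\setminus J_{y'_j})\cup\{x_j,z'_j\}$, $N(z'_j)=(K\setminus J_{z'_j})\cup\{y'_j,w'_j,o\}$, $N(w'_j)=(K\setminus J_{w'_j})\cup\{x_j,z'_j\}$;
* $N(o)=\{x_i,z_i,z'_i,a_i:i\in\mathbb Z_q\}$, $N(a_j)=\{o,x_j,b_j\}$, $N(b_j)=\{a_j,y_{j+1},\text{its parent}\}$;
* a tree node that is neither leaf nor root is adjacent to its parent and its two children;
* $N(\rho_t)$ is $L(t)$ and two children; for $m\in V(M)\setminus V(T)$, $N(\rho_m)$ is $m$ and two children;
* a vertex of $M$ has neighbors only in $M$ and among the roots.

So $H$ is loopless and connected. It is not bipartite, since it contains $K$. The only vertices outside $K$ with neighbors in $K$ are those of $\Gamma$, each having $k-2$ of them. Call $S\subseteq K$ a *transversal* if it contains exactly one element of each block; then $|S|=q\ge3$.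

* (K1) For $u\in K$, the only vertex adjacent to all of $K\setminus\{u\}$ is $u$. A vertex of $K$ other than $u$ is not adjacent to itself, and a vertex outside $K$ has at most $k-2$ neighbors in $K$.
* (K2) The set of vertices adjacent to all of $K\setminus J_\gamma$ is $J_\gamma\cup\{\gamma\}$. Within $K$ these are the elements of $J_\gamma$. A $\gamma'\in\Gamma$ qualifies iff $J_{\gamma'}\subseteq J_\gamma$, i.e. $\gamma'=\gamma$, as the $J$'s are distinct 2-sets. No other vertex has neighbors in $K$.
* (K3) If $S$ is a transversal, the vertices adjacent to all of $K\setminus S$ are exactly those of $S$. Within $K$ this is clear. A $\gamma\in\Gamma$ would need $J_\gamma\subseteq S$, but $J_\gamma$ has two elements in one block. The other vertices have no neighbors in $K$, and $K\setminus S\ne\emptyset$.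
* (K4) $K$ is the only $k$-clique of $H$.

*Proof of (K4).* Let $Q\not\subseteq K$ be a clique; we show $|Q|<k$. Suppose first $Q\cap K\neq\emptyset$. Then $Q\setminus K\subseteq\Gamma$, and it has at most 2 elements, since $\Gamma$ induces a bipartite graph (pairs of 4-cycles sharing one vertex). If it is $\{\gamma\}$, then $|Q|\le(k-2)+1$. If it is $\{\gamma,\gamma'\}$ with $\gamma\sim\gamma'$, then $J_\gamma$ and $J_{\gamma'}$ share exactly one element: for $xy,yz,zw,wx$ it is $1,3,4,1$, and for $xy',y'z',z'w',w'x$ it is $2,5,6,2$. So $|J_\gamma\cup J_{\gamma'}|=3$ and $|Q|\le(k-3)+2$.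

Now suppose $Q\cap K=\emptyset$, and put $R=V(H)\setminus(K\cup V(M))$. If $Q\subseteq V(M)$, then $|Q|\le3$. If $Q$ meets both $M$ and $R$, then its vertices in $R$ are roots. Roots are pairwise non-adjacent, so there is just one, and the rest of $Q$ lies in one independent set $L(t)$; so $|Q|=2$. If $Q\subseteq R$, then by the list of neighborhoods every vertex of $R$ except $o$ has at most 6 neighbors in $R$. A clique with at least two vertices contains a vertex other than $o$, so $|Q|\le7<18\le k$. $\square$

## 7. A displacement for $K_2$: proof of (c)

Fix an edge $\alpha\beta$ of $T$.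

**Step 1: reading a parameter from a vertex of $H$.** We define $h_+,h_-\colon V(H)\to V(T)$ such that
$$yw\in E(H)\ \Rightarrow\ h_+(y)h_-(w)\in E(T),\qquad h_\pm(t)=t\ \ (t\in V(T)). \tag{5}$$
An edge has two orientations, so the first condition asks for two edges of $T$ for each edge of $H$.

* On $K\cup\Gamma\cup\{o\}\cup\{a_j\}_j\cup\{b_j\}_j$ put $h_+\equiv\alpha$, $h_-\equiv\beta$.
* On $L(t)$ put $h_\pm\equiv t$.
* On $\Theta_m$ with $m\in L(t)$ choose walks $(t,u_0,\dots,u_D)$ and $(t,u'_0,\dots,u'_D)$ in $T$ of length $D+1$ with $(u_D,u'_D)=(\alpha,\beta)$ if $D$ is even and $(\beta,\alpha)$ if $D$ is odd. At nodes of depth $i$ put $(h_+,h_-)=(u_i,u'_i)$ for $i$ even and $(u'_i,u_i)$ for $i$ odd.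

At the leaves (depth $D$) the third rule gives $(\alpha,\beta)$ for both parities of $D$, in agreement with the first. We check (5). Edges within the first set give $\alpha\beta$ in both orientations. For a tree edge between $y$ at depth $i$ and $w$ at depth $i+1$, the two pairs $h_+(y)h_-(w)$ and $h_+(w)h_-(y)$ are $u_iu_{i+1}$ and $u'_{i+1}u'_i$ if $i$ is even, and $u'_iu'_{i+1}$ and $u_{i+1}u_i$ if $i$ is odd. All are edges of $T$. An edge from $\rho_m$, $m\in L(t)$, to $M$ ends in $L(t)$ and gives $u_0t$ and $tu'_0$. An edge of $M$ joins $L(t)$ to $L(t')$ with $tt'\in E(T)$ and gives $tt'$. There are no other edges.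

**Step 2: the map.** Let $K_2$ have vertices $+,-$, and define $f\colon K_2\times H^2\to H$ by
$$f(\varepsilon,x,y)=x\ \ (x\notin V(T)),\qquad f(\varepsilon,t,y)=\varphi^\varepsilon_{h_\varepsilon(y)}(t)\in L(t)\ \ (t\in V(T)).$$

**Step 3: $f$ is a homomorphism.** Let $x\sim x'$ and $y\sim y'$ in $H$. We compare $f(+,x,y)$ and $f(-,x',y')$.

If $x,x'\notin V(T)$, the values are $x\sim x'$. If $x=t$ and $x'=t'$ are both in $V(T)$, then $tt'\in E(T)$, and $h_+(y)h_-(y')\in E(T)$ by (5), so the values are adjacent by (2). If exactly one of $x,x'$ lies in $V(T)$, call it $t$ and the other $v$. By (H9), the only root adjacent to $t$ is $\rho_t$. So $v$ is $\rho_t$, or a vertex of $M\setminus V(T)$ adjacent to $t$. In the latter case $v$ sees $t$ by (M1). In both cases $v$ is adjacent to all of $L(t)$. One value is $v$ and the other lies in $L(t)$, so they are adjacent.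

**Step 4: diagonal condition, and not a projection.** We have $f(\varepsilon,t,t)=\varphi^\varepsilon_{h_\varepsilon(t)}(t)=\varphi^\varepsilon_t(t)=t$ for $t\in V(T)$, and $f(\varepsilon,x,x)=x$ for $x\notin V(T)$. For $i\ne t$ in $V(T)$, $f(+,t,i)=(t,i,+)\notin\{t,i\}$. So $P_H(K_2)$ fails with $n=2$.

If $G$ is connected and bipartite with at least two vertices and $c\colon V(G)\to\{+,-\}$ is a proper 2-coloring, then $c$ is a surjective homomorphism to $K_2$. So $(g,x,y)\mapsto f(c(g),x,y)$ is a homomorphism that satisfies the diagonal condition and is not a projection. So $P_H(G)$ fails. This proves (c). $\square$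

## 8. Pinning the frame

**Proposition 6.** Let $G$ be connected with $|V(G)|\ge2$, let $n\ge1$, and let $f\colon G\times H^n\to H$ be a homomorphism with $f(g,u,\dots,u)=u$ for all $g\in V(G)$, $u\in K$. If $G$ is non-bipartite, then $f$ is a projection onto one of the $H$-coordinates.

The hypothesis concerns constant tuples from $K$ only; this is what will give (a). Non-bipartiteness of $G$ is used only in Step 5.

*Proof.* **Step 1: $f$ is a projection on $K^n$.** The purpose is to find the index, by reduction to Proposition 1. We cannot restrict $f$ to $K$ at once, since we do not yet know that values stay in $K$. But transversals are safe.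

Let $S$ be a transversal, $x\in S^n$, $g\in V(G)$. Choose $g'\sim g$. For each $d\in K\setminus S$ the tuple $(d,\dots,d)$ is adjacent to $x$ in $H^n$, so $f(g,x)\sim f(g',d,\dots,d)=d$. By (K3), $f(g,x)\in S$. So $f$ restricts to a homomorphism $G\times S^n\to S$, where $S$ induces a complete graph on $q\ge3$ vertices, and $f(g,u,\dots,u)=u$ for $u\in S$. By Proposition 1 there is an index $i(S)$ with $f(g,x)=x_{i(S)}$ for all $g\in V(G)$, $x\in S^n$. If two transversals $S,S'$ differ in one block only, then $|S\cap S'|=q-1\ge2$; as $f(g,\cdot)$ on $(S\cap S')^n$ is the projection to $i(S)$ and to $i(S')$, we get $i(S)=i(S')$. Any two transversals are connected by changing one block at a time, so $i(S)=i$ is the same for all transversals.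

Now let $x\in K^n$ be arbitrary, $g\in V(G)$, and $a\in K\setminus\{x_i\}$. Choose a transversal $S\ni a$ and a neighbor $g'$ of $g$. Let $y\in S^n$ have $y_i=a$ and, for $l\ne i$, some $y_l\in S\setminus\{x_l\}$. Then $y_l\neq x_l$ for all $l$, so $y$ is adjacent to $x$ and $f(g,x)\sim f(g',y)=y_i=a$. So $f(g,x)$ is adjacent to all of $K\setminus\{x_i\}$, and $f(g,x)=x_i$ by (K1).

Permuting coordinates, we assume $f(g,x)=x_1$ for all $g\in V(G)$, $x\in K^n$.

**Notation.** Let $\Pi=G\times H^{n-1}$ ($=G$ if $n=1$). For $\omega=(g,\bar x)\in V(\Pi)$ write $f(v|\omega)=f(g,v,\bar x)$. If $v\sim v'$ in $H$ and $\omega\sim\omega'$ in $\Pi$, then $f(v|\omega)\sim f(v'|\omega')$. Every vertex of $\Pi$ has a neighbor. Call $v\in V(H)$ *pinned* if $f(v|\omega)=v$ for all $\omega\in V(\Pi)$. Then: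

(R) $f(v|\omega)$ is adjacent to every pinned neighbor of $v$. Hence if $v$ is the only common neighbor of some set of pinned vertices, then $v$ is pinned.

Indeed, take $\omega'\sim\omega$; for a pinned neighbor $s$ of $v$ we have $s=f(s|\omega')\sim f(v|\omega)$.

**Step 2: all $u\in K$ are pinned.** This lets the other arguments range over all of $H$ instead of $K$. Let $Z_m$ be the set of end-vertices of walks of length $m$ in $H$ starting in $K$. Then $Z_0=K\subseteq Z_1$, hence $Z_m\subseteq Z_{m+1}$, and $\bigcup_mZ_m=V(H)$ as $H$ is connected. We show by induction on $m$ that $f(g,u,\bar x)=u$ for $g\in V(G)$, $u\in K$, $\bar x\in Z_m^{\,n-1}$. For $m=0$ this is Step 1. For $\bar x\in Z_{m+1}^{\,n-1}$ choose $g'\sim g$ and $\bar y\in Z_m^{\,n-1}$ with $y_l\sim x_l$ for all $l$. For each $u'\in K\setminus\{u\}$ we get $u'=f(g',u',\bar y)\sim f(g,u,\bar x)$. By (K1), $f(g,u,\bar x)=u$. For $m$ large this covers all $\bar x$.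

**Step 3: all vertices of $\Gamma$ are pinned.** By Step 2, (R) and (K2), $f(\gamma|\omega)\in\{\gamma\}\cup J_\gamma$. The 4-cycles will exclude $J_\gamma$. One 4-cycle would not do: on the subgraph induced by $K\cup\{x,y,z,w\}$ (one index $j$), the map that sends $x$ to $2$ and fixes everything else is an endomorphism, since $2\notin J_y\cup J_w$. The first cycle excludes the value $1$ for $x$, and the second excludes $2$.

Fix $j$, drop it from the notation, and let $\omega\sim\omega'$ in $\Pi$. We use all the time that $\gamma\not\sim c$ for $c\in J_\gamma$.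

*Vertex $x$.* Suppose $f(x|\omega)=1$. Then $f(y|\omega')\in\{y,1,3\}$ is adjacent to $1$, so it is $3$. Then $f(z|\omega)\in\{z,3,4\}$ is adjacent to $3$, so it is $4$. Then $f(w|\omega')\in\{w,1,4\}$ is adjacent to $4$, so it is $1$. But $x\sim w$ forces $f(x|\omega)\sim f(w|\omega')$, i.e. $1\sim1$, a contradiction. The exchange $1\leftrightarrow2$, $3\leftrightarrow5$, $4\leftrightarrow6$ fixes $J_x$ and carries $J_y,J_z,J_w$ to $J_{y'},J_{z'},J_{w'}$. So the same argument along the primed cycle shows $f(x|\omega)\ne2$. Explicitly, $f(x|\omega)=2$ gives $f(y'|\omega')=5$, $f(z'|\omega)=6$, $f(w'|\omega')=2$, and then $2\sim2$. So $x$ is pinned.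

*Vertex $y$.* By (R), $f(y|\omega)\in\{y,1,3\}$ is adjacent to the pinned vertex $x$, so it is not $1$. If it is $3$, then $f(z|\omega')\in\{z,3,4\}$ is adjacent to $3$, so it is $4$, and then $f(w|\omega)\in\{w,1,4\}$ is adjacent to $4$, so it is $1$. But $1$ is not adjacent to the pinned neighbor $x$ of $w$, against (R). So $y$ is pinned.

*Vertex $w$.* $f(w|\omega)\in\{w,1,4\}$ is adjacent to $x$, so it is not $1$. If it is $4$, then $f(z|\omega')\in\{z,3,4\}$ is adjacent to $4$, so it is $3$. But $3$ is not adjacent to the pinned neighbor $y$ of $z$, against (R). So $w$ is pinned.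

*Vertex $z$.* $f(z|\omega)\in\{z,3,4\}$ is adjacent to the pinned vertices $y$ and $w$, while $3\not\sim y$ and $4\not\sim w$. So $z$ is pinned.

The primed vertices $y',w',z'$ are pinned by the same argument after the exchange $1\leftrightarrow2$, $3\leftrightarrow5$, $4\leftrightarrow6$.

**Step 4: all vertices outside $V(T)$ are pinned, and $f(t|\omega)\in L(t)$ for $t\in V(T)$.** We move outward from $\Gamma$ with (R), reading intersections off the list in Section 6.

* $o$ is the only common neighbor of all $x_j,z_j,z'_j$. A vertex of $K$, say in block $j$, lies in $J_{x_j}\cup J_{z_j}\cup J_{z'_j}$, which is the whole block. A vertex of $\Gamma_j$ has no neighbors in the other $\Gamma_{j'}$. The vertex $a_j$ is adjacent to only one of the listed vertices, and the remaining vertices to none.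
* $a_j$: the intersection $N(o)\cap N(x_j)$ is $\{a_j\}$.
* $b_j$: the intersection $N(a_j)\cap N(y_{j+1})$ of $\{o,x_j,b_j\}$ and $(K\setminus J_{y_{j+1}})\cup\{x_{j+1},z_{j+1},b_j\}$ is $\{b_j\}$, as $q\ge2$.
* Non-leaf tree nodes, by induction from the leaves upward: such a node is the only common neighbor of its two children. If the children are leaves $b_j,b_{j'}$, their neighborhoods are $\{a_j,y_{j+1},\text{parent}\}$ and $\{a_{j'},y_{j'+1},\text{parent}\}$ with $j\ne j'$. If they are not leaves, each is adjacent only to the common parent and its own two children. In particular all roots are pinned.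
* $m\in L(t)\setminus\{t\}$: $N(\rho_t)$ consists of $L(t)$ and the two children of $\rho_t$, and $N(\rho_m)$ of $m$ and the two children of $\rho_m$. The trees are disjoint, so the intersection is $\{m\}$.
* $t\in V(T)$: by (R), $f(t|\omega)\in N(\rho_t)$, so it lies in $L(t)$ or is a child of $\rho_t$. Let $t'\ne i$ be two neighbors of $t$ in $T$. The vertex $(t',i,+)$ sees $t$, so by (E1) it is a neighbor of $t$, and it is pinned by the previous item. Its neighbors are in $M$ or are roots, so it is not adjacent to a child of $\rho_t$. By (R), $f(t|\omega)\in L(t)$.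

**Step 5: the vertices of $T$ are pinned, if $G$ is non-bipartite.** This is where the sign meets an odd cycle. The graph $\Pi$ is a product of connected non-bipartite graphs. In each factor any two vertices are joined by walks of all sufficiently large lengths; taking a common length in all coordinates, the same holds in $\Pi$. Hence $\Pi$ is connected and has closed walks of odd length, so it is non-bipartite.

For $\omega\in V(\Pi)$ let $\varphi_\omega(t)=f(t|\omega)\in L(t)$. Then $\varphi_\omega\in V(F)$. If $\omega\sim\omega'$ and $tt'\in E(T)$, then $f(t|\omega)\sim f(t'|\omega')$; so $\varphi_\omega\sim\varphi_{\omega'}$ in $F$. By Lemma 5, along each edge $\omega\omega'$ of $\Pi$ either both maps are $\mathrm{id}$ or neither is. As $\Pi$ is connected, either all $\varphi_\omega$ are $\mathrm{id}$ or none is.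

Suppose none is. Every $\omega$ has a neighbor, so Lemma 5 gives each $\omega$ a sign $\varepsilon(\omega)\in\{+,-\}$ with $\operatorname{sgn}\varphi_\omega(t)=\varepsilon(\omega)$ for more than $N/2$ vertices $t$. This sign is unique, as two majorities would overlap. Again by Lemma 5, adjacent $\omega,\omega'$ have opposite signs. So $\varepsilon$ is a proper 2-coloring of the non-bipartite graph $\Pi$, a contradiction. Hence $\varphi_\omega=\mathrm{id}$ for all $\omega$.

Thus every vertex of $H$ is pinned, that is, $f(g,x_1,\dots,x_n)=x_1$ for all arguments. $\square$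

## 9. From pinning to (a) and (b)

*Proof of (b).* If $G$ is connected and non-bipartite, it has at least two vertices, and a homomorphism as in $P_H(G)$ satisfies the hypothesis of Proposition 6. So it is a projection. With $G=K_3$ this gives projectivity, as noted after Theorem 4.

*Proof of (a).* Let $e$ be an endomorphism of $H$. It is injective on the clique $K$, so $e(K)$ is a $k$-clique and $e(K)=K$ by (K4). So $e$ permutes $K$, and $e^m|_K=\mathrm{id}$ for some $m\ge1$. Apply Proposition 6 with $G=K_3$, $n=1$ to $f(g,x)=e^m(x)$, which is a homomorphism $K_3\times H\to H$ fixing $K$: we get $e^m=\mathrm{id}$. So $e$ is bijective with inverse $e^{m-1}$, a homomorphism, and $e$ is an automorphism.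

Together with Section 7, $H$ satisfies (a), (b) and (c). Each prime $p>1000$ gives such a graph, with more than $p^2$ vertices, so there are infinitely many. This proves Theorem 4: $H$ is a projective core that is not strongly projective, and for connected $G$ with $|V(G)|\ge2$ the statement $P_H(G)$ holds exactly when $G$ is non-bipartite. $\square$
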